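
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}

\title{Transitive, almost equicontinuous, non-equicontinuous\\ homeomorphisms in every positive dimension}


\begin{abstract}
We construct a homeomorphism of a one-dimensional compact subset of the plane that is topologically transitive and almost equicontinuous but not equicontinuous. Such a homeomorphism cannot exist on a zero-dimensional space, so dimension one is the least possible. The space is an orbit closure built from a single function on $\mathbb Z$, a supremum of infinitely many periodic ``clocks''. Taking the supremum makes all the slow clocks together contribute one real parameter. A quotient of the example lives on the Lelek fan, where it has a fixed point as its unique minimal set. Using several suprema at once, we obtain examples of every dimension $N\in\{1,2,\dots,\infty\}$.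
\end{abstract}

\section{The question and the results}

Let $X$ be a nonempty compact metric space with metric $d$, and let $f:X\to X$ be a homeomorphism. A point $x\in X$ is an \emph{equicontinuity point} of $f$ if for every $\varepsilon>0$ there is $\delta>0$ such that $d(x,y)<\delta$ implies $d(f^n(x),f^n(y))<\varepsilon$ for all $n\ge 0$. In words, the whole future of $x$ can be predicted, with uniform precision, from an approximate knowledge of $x$. We write $\mathrm{Eq}(f)$ for the set of equicontinuity points. Since any two compatible metrics on a compact space are uniformly equivalent, $\mathrm{Eq}(f)$ does not depend on the choice of $d$. The homeomorphism $f$ is \emph{equicontinuous} if $\mathrm{Eq}(f)=X$, and \emph{almost equicontinuous} if $\mathrm{Eq}(f)$ is residual, that is, a dense $G_\delta$. Finally, $f$ is \emph{topologically transitive} if for all nonempty open $U,V\subseteq X$ there is an integer $n\ge1$ with $f^n(U)\cap V\ne\emptyset$.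

Transitivity says that some points come close to every place in the space, and almost equicontinuity says that the generic point is predictable. Can the two hold together while some exceptional points are unpredictable? Examples of such systems are known, and it is known that none exists on a zero-dimensional space. The survey \cite{survey} records that it is not known whether there are any finite-dimensional examples. Dimension means covering dimension throughout.

The argument that excludes dimension zero (Proposition~\ref{prop:zero} below) is short and rigid: it shows that the itinerary of every point through a fine clopen partition is periodic. One might guess that some weaker rigidity excludes such systems in every finite dimension. This fails already in dimension one.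

\begin{theorem}\label{thm:main}
There is a compact metric space $X$ with $\dim X=1$, homeomorphic to a closed subset of $(\text{Cantor set})\times[0,1]\subset\mathbb R^2$, and a homeomorphism $f:X\to X$ that is topologically transitive and almost equicontinuous but not equicontinuous.
\end{theorem}

The space that we construct for Theorem~\ref{thm:main} is disconnected, but collapsing its unique minimal set to a point makes it connected.

\begin{theorem}\label{thm:lelek}
The Lelek fan, a one-dimensional planar continuum, carries a homeomorphism that is topologically transitive and almost equicontinuous but not equicontinuous, and that has a fixed point as its unique minimal set.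
\end{theorem}

\begin{theorem}\label{thm:alldim}
For every $N\in\{1,2,\dots,\infty\}$ there is a topologically transitive, almost equicontinuous, non-equicontinuous homeomorphism of a compact metric space of covering dimension exactly $N$. Together with Proposition~\ref{prop:zero}, the set of dimensions of such systems is exactly $\{1,2,\dots,\infty\}$.
\end{theorem}

Section~\ref{sec:prelim} treats dimension zero and reduces the problem to finding one good point. Section~\ref{sec:norms} explains the construction, and Sections~\ref{sec:closure} and~\ref{sec:proof} prove Theorem~\ref{thm:main}. Section~\ref{sec:dyn} describes the dynamics of the example. Sections~\ref{sec:lelek} and~\ref{sec:alldim} prove the other two theorems.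

We use these standard facts about covering dimension of nonempty compact metric spaces. A closed subspace of $Y$ has dimension at most $\dim Y$. One has $\dim(Y\times Y')\le\dim Y+\dim Y'$, and $\dim[0,1]^N=N$ for finite $N$. A space that is a countable union of closed subsets of dimension at most $k$ has dimension at most $k$. A space of dimension zero has finite clopen partitions of arbitrarily small mesh.

\section{Dimension zero, and a criterion}\label{sec:prelim}

\begin{remark}\label{rem:isolated}
Requiring $n\ge1$ in the definition of transitivity matters. If $f$ is transitive and $x$ is isolated, then taking $U=V=\{x\}$ shows that $x$ is periodic, and taking $U=\{x\}$ with $V$ arbitrary shows that its finite orbit is dense. So $X$ is one periodic orbit, and $f$ is equicontinuous. If $n$ could be negative, then $n\mapsto n+1$ on $\mathbb Z\cup\{\infty\}$ would be a zero-dimensional ``example'': the integers are isolated, so they are equicontinuity points, while points arbitrarily close to $\infty$ (very negative integers) later pass through $0$.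
\end{remark}

\begin{proposition}\label{prop:zero}
Let $X$ be a compact metric space with $\dim X=0$ and let $f$ be a transitive homeomorphism of $X$ with at least one equicontinuity point. Then $f$ is equicontinuous.
\end{proposition}

\begin{proof}
Let $\eta>0$. Take a finite clopen partition $P$ of mesh less than $\eta$ and write $P(x)$ for the element containing $x$. There is $\varepsilon>0$ such that points at distance less than $\varepsilon$ lie in the same element. Let $x$ be an equicontinuity point, $\delta$ the number corresponding to $\varepsilon$, and $U=\{u:d(x,u)<\delta\}$. Then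
\[
P(f^ku)=P(f^kx)\qquad(u\in U,\ k\ge0).
\]
By transitivity there are $n\ge1$ and $y\in U$ with $f^ny\in U$. For $k\ge 0$ we get
\[
P(f^{k+n}x)=P(f^{k+n}y)=P(f^k(f^ny))=P(f^kx),
\]
so the itinerary of $x$ is periodic with period $n$. If $w=f^iu$ with $u\in U$ and $i\ge1$, then
\[
P(f^{k+n}w)=P(f^{k+n+i}x)=P(f^{k+i}x)=P(f^kw)\qquad(k\ge0).
\]
The set $\bigcup_{i\ge1}f^iU$ of such $w$ is dense by transitivity. For each $k$ the set $\{w:P(f^{k+n}w)=P(f^kw)\}$ is clopen, so it is all of $X$. Hence, if $w,w'$ are so close that $P(f^iw)=P(f^iw')$ for $0\le i<n$, then $P(f^kw)=P(f^kw')$, and so $d(f^kw,f^kw')<\eta$, for all $k\ge0$. Since $\eta$ was arbitrary, $f$ is equicontinuous.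
\end{proof}

The proof uses clopenness twice: nearby points have \emph{equal} symbols, and an identity between symbols passes to limits. Both steps are lost when the space contains arcs.

We now turn to constructing examples. The next lemma says that it is enough to control a single recurrent orbit and to find one orbit that is not dense. Write $\omega(x)=\bigcap_{k\ge0}\overline{\{f^nx:n\ge k\}}$ for the forward limit set of $x$. It is closed and satisfies $f(\omega(x))=\omega(x)$.

\begin{lemma}\label{lem:criterion}
Let $f$ be a homeomorphism of a compact metric space $X$. Let $x_0\in X$ have a dense orbit $\{f^nx_0:n\in\mathbb Z\}$ and satisfy $x_0\in\omega(x_0)$. Then: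
\begin{enumerate}
\item[(a)] $\omega(x_0)=X$, so $\{f^nx_0:n\ge k\}$ is dense for every $k\ge 0$, and $f$ is transitive;
\item[(b)] if $x_0\in\mathrm{Eq}(f)$, then $f$ is almost equicontinuous;
\item[(c)] every equicontinuity point of $f$ has a dense forward orbit.
\end{enumerate}
Consequently, if $x_0\in\mathrm{Eq}(f)$ and some point of $X$ has a non-dense forward orbit, then $f$ is transitive and almost equicontinuous but not equicontinuous.
\end{lemma}

\begin{proof}
(a) The set $\omega(x_0)$ is closed, invariant under $f$ and $f^{-1}$, and contains $x_0$. So it contains the dense orbit of $x_0$ and equals $X$. Given nonempty open $U,V$, choose $n_1\ge1$ with $f^{n_1}x_0\in U$ and then $n_2>n_1$ with $f^{n_2}x_0\in V$. Then $f^{n_2-n_1}(U)\cap V\ne\emptyset$.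

(b) For $j\ge1$ let $G_j$ be the set of points having an open neighborhood $U$ with $\operatorname{diam}f^n(U)\le1/j$ for all $n\ge0$. Each $G_j$ is open and $\mathrm{Eq}(f)=\bigcap_jG_j$, so $\mathrm{Eq}(f)$ is a $G_\delta$. It is invariant under $f$ and $f^{-1}$. To see this, let $x\in\mathrm{Eq}(f)$. If $y$ is near $fx$, then $f^{-1}y$ is near $x$, so $f^ny=f^{n+1}(f^{-1}y)$ is near $f^{n+1}x=f^n(fx)$, uniformly in $n\ge0$. If $y$ is near $f^{-1}x$, then $fy$ is near $x$, so $f^ny=f^{n-1}(fy)$ is near $f^{n-1}x=f^n(f^{-1}x)$, uniformly in $n\ge1$, and trivially for $n=0$. Hence $\mathrm{Eq}(f)$ contains the dense orbit of $x_0$, and it is a dense $G_\delta$.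

(c) Let $x\in\mathrm{Eq}(f)$ and $\varepsilon>0$, with corresponding $\delta$. By (a) there is $k\ge1$ with $d(f^kx_0,x)<\delta$. Then $d(f^nx,f^{n+k}x_0)<\varepsilon$ for all $n\ge0$. Since $\{f^{n+k}x_0:n\ge0\}$ is dense, every point of $X$ is within $2\varepsilon$ of the forward orbit of $x$. As $\varepsilon$ is arbitrary, this orbit is dense.

The last statement follows from (a), (b) and (c).
\end{proof}

\section{Norms on the integers and slow clocks}\label{sec:norms}

\subsection{Why norms}

Try to realize $x_0$ as a function $F:\mathbb Z\to[0,1]$ and $f$ as the shift. The translates $F(\cdot+n)$ carry the topology of pointwise convergence, in which only finitely many coordinates are seen at a time. Equicontinuity at $x_0$ requires that closeness to $F$ on a few coordinates force closeness on all coordinates $m\ge0$. There is a class of functions for which this is automatic, even for all $m\in\mathbb Z$. Call $F:\mathbb Z\to[0,1]$ a \emph{norm} if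
\[
F(0)=0,\qquad F(-n)=F(n),\qquad F(m+n)\le F(m)+F(n)\qquad(m,n\in\mathbb Z).
\]
We do not require $F(n)>0$ for $n\ne0$.

\begin{lemma}\label{lem:norm}
Let $F$ be a norm on $\mathbb Z$.
\begin{enumerate}
\item[(i)] $\sup_m|F(m+n)-F(m)|=F(n)$ for every $n\in\mathbb Z$.
\item[(ii)] If $g(m)=\lim_iF(m+n_i)$ for all $m\in\mathbb Z$, then $\sup_m|g(m)-F(m)|\le g(0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Subadditivity gives $F(m+n)-F(m)\le F(n)$, and with symmetry $F(m)-F(m+n)\le F(-n)=F(n)$. Equality in (i) occurs at $m=0$. For (ii), let $i\to\infty$ in $|F(m+n_i)-F(m)|\le F(n_i)$.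
\end{proof}

So for a norm, the single coordinate $0$ controls all the others, and $F$ is an equicontinuity point of the shift on its orbit closure. In view of Lemma~\ref{lem:criterion}, we look for a norm with three properties:
\begin{itemize}
\item recurrence: $F(n_j)\to0$ along some $n_j\to+\infty$;
\item a limit $g$ of translates with $g\ge c>0$, for then all shifts of $g$ are at least $c$ and stay away from $F$;
\item so few limits of translates that they form a one-dimensional space.
\end{itemize}

\subsection{The clocks}

Let $\hat{\mathbb Z}=\varprojlim\mathbb Z/k!\,\mathbb Z$, a compact metrizable zero-dimensional group without isolated points, that is, topologically a Cantor set. It contains $\mathbb Z$ as a dense subgroup. Every $z\in\hat{\mathbb Z}$ has a residue mod $k!$ for each $k$, and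
\[
\rho(z,w)=\frac1{\min\{k:z\not\equiv w\bmod k!\}}\quad(z\ne w),\qquad\rho(z,z)=0,
\]
is a translation-invariant compatible metric. For $k\ge1$ put
\[
a_k(z)=2\,\|z/k!\|\in[0,1],\qquad z\in\hat{\mathbb Z},
\]
where $\|\cdot\|$ is the distance to the nearest integer. The value depends only on $z$ mod $k!$, so it is well defined and $a_k$ is locally constant. We think of $a_k$ as a clock of period $k!$. Note that $a_1\equiv0$. For a set $A$ of indices let $F_A=\sup_{k\in A}a_k$ (with $\sup\emptyset=0$), and let
\[
F(z)=\sup_{k\ge1}a_k(z)\in[0,1],\qquad z\in\hat{\mathbb Z}.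
\]
We use four elementary facts.

\smallskip
\noindent(1) Each $a_k$ vanishes at $0$ and is symmetric and subadditive, because $\|\cdot\|$ is. Hence $F_A$ has the same properties for every $A$, and
\[
|F_A(z+w)-F_A(z)|\le F_A(w)\qquad(z,w\in\hat{\mathbb Z}).
\]
In particular, $F_A$ restricts to a norm on $\mathbb Z$.

\smallskip
\noindent(2) For $m\in\mathbb Z$, $a_k(m)\le2|m|/k!$.

\smallskip
\noindent(3) $a_k(j!)=0$ for $k\le j$. With (2) this gives $F_A(j!)\le2/(j+1)$ for every $A$.

\smallskip
\noindent(4) If $s\in[0,k!)$ is the residue of $z$ mod $k!$ and $x=2s/k!\in[0,2)$, then $a_k(z)=\min(x,2-x)$. The function $x\mapsto\min(x,2-x)$ is $1$-Lipschitz on $[0,2]$ and fixes every $t\in[0,1]$.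

\smallskip
By (3), $F$ is recurrent along $n_j=j!$. The supremum is essential here. The norm $\sum_k2^{-k}a_k$ is recurrent too, but it is continuous on $\hat{\mathbb Z}$. The limits of its translates are therefore just its translates by elements of $\hat{\mathbb Z}$, and all of them have infimum $0$ because $z+\mathbb Z$ is dense in $\hat{\mathbb Z}$ for every $z$. In $F$ the slow clocks are not damped.

\subsection{A window of $F$ by hand}\label{subsec:window}

Look at $F(n+m)$ for $n=0,6,12$ and $|m|\le6$. The clocks $a_2,a_3$ have periods $2$ and $6$, so they cannot tell the three values of $n$ apart: $a_k(n+m)=a_k(m)$ for $k\le3$. The clock $a_4$, of period $24$, reads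
\[
a_4(m)=\tfrac{|m|}{12},\qquad a_4(6+m)=\tfrac12+\tfrac m{12},\qquad a_4(12+m)=1-\tfrac{|m|}{12}.
\]
For $k\ge5$ we have $a_k(n+m)\le 2|n+m|/k!\le|n+m|/60$, which never exceeds the reading of $a_4$ in this range. (For $n=12$ it is at most $18/60$, while $a_4\ge1/2$.) So in all three windows
\[
F(n+m)=\max\bigl(a_2(m),\,a_3(m),\,a_4(n+m)\bigr).
\]
The fast clocks show the same pattern each time. The first slow clock adds a floor under this pattern, whose height at $m=0$ is $0$, $\tfrac12$ or $1$ and whose slope is only $\pm1/12$.

With $K!$ in place of $3!=6$ the slope becomes $\pm2/(K+1)!$ and the available heights are $2c/(K+1)$, $0\le c\le(K+1)/2$. As $K\to\infty$ with $2c/(K+1)\to t$, the windows of $F$ around $cK!$ should thus converge to $m\mapsto\max(F(m),t)$. In the limit all slow clocks are frozen, and since only their supremum enters, they leave behind one number $t$. This is why the dimension is one. The next section makes this precise.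

\section{The system and its orbit closure}\label{sec:closure}

On $\hat{\mathbb Z}\times[0,1]^{\mathbb Z}$ let $f(z,g)=(z+1,\,g(\cdot+1))$, a homeomorphism. Let
\[
x_0=(0,F|_{\mathbb Z}),\qquad f^nx_0=(n,F(\cdot+n)),\qquad X=\overline{\{f^nx_0:n\in\mathbb Z\}}.
\]
Then $X$ is compact and $f(X)=X$. The coordinate in $\hat{\mathbb Z}$ keeps track of the fast clocks, and $f$ acts on it by an isometry. With $\omega_m=2^{-|m|}/3$, so that $\sum_{m\in\mathbb Z}\omega_m=1$ and $\omega_0=\frac13$, we use the metric
\[
d\bigl((z,g),(w,g')\bigr)=\rho(z,w)+\sum_{m\in\mathbb Z}\omega_m|g(m)-g'(m)|.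
\]

The following lemma expresses the freezing. It is stated for an arbitrary set of clocks, since Section~\ref{sec:alldim} uses several sets at once.

\begin{lemma}[Freezing]\label{lem:freeze}
Let $A\subseteq\{1,2,\dots\}$, and let $(n_i)_{i\ge1}$ be a sequence of integers with $n_i\to z$ in $\hat{\mathbb Z}$.
\begin{enumerate}
\item[(a)] Suppose that $K_i\to\infty$, $n_i\equiv z\bmod K_i!$, and $\sup_{k\in A,\,k>K_i}a_k(n_i)\to t$. Then $F_A(m+n_i)\to\max(F_A(m+z),t)$ for every $m\in\mathbb Z$.
\item[(b)] If $F_A(m+n_i)\to g(m)$ for every $m\in\mathbb Z$, then there is $t\in[0,1]$ with $g(m)=\max(F_A(m+z),t)$ for every $m$.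
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $S_i(m)=\sup_{k\in A,\,k>K_i}a_k(m+n_i)$. Since $a_k(m+n_i)=a_k(m+z)$ for $k\le K_i$,
\[
F_A(m+n_i)=\max\Bigl(\sup_{k\in A,\,k\le K_i}a_k(m+z),\;S_i(m)\Bigr).
\]
The first entry tends to $F_A(m+z)$. By (1), applied to the index set $\{k\in A:k>K_i\}$, and by (2), $|S_i(m)-S_i(0)|\le\sup_{k>K_i}a_k(m)\le2|m|/(K_i+1)!\to0$, and $S_i(0)\to t$. So the second entry tends to $t$.

(b) Let $K_i$ be the largest $K\in\{1,\dots,i\}$ with $n_i\equiv z\bmod K!$ (the value $K=1$ always qualifies). Then $K_i\to\infty$ because $n_i\to z$. Pass to a subsequence along which $\sup_{k\in A,\,k>K_i}a_k(n_i)$ converges, to $t$ say, and apply (a).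
\end{proof}

For $z\in\hat{\mathbb Z}$ and $t\in[0,1]$ define $g_{z,t}(m)=\max(F(m+z),t)$ for $m\in\mathbb Z$. Thus $x_0=(0,g_{0,0})$ and $g_{z,1}=\mathbf 1$, the constant function $1$.

\begin{proposition}\label{prop:closure}
$X=\{(z,g_{z,t}):z\in\hat{\mathbb Z},\ t\in[0,1]\}$.
\end{proposition}

\begin{proof}
The inclusion $\subseteq$ is Lemma~\ref{lem:freeze}(b) with $A=\{1,2,\dots\}$.

For $\supseteq$, fix $(z,t)$. We write integers in factorial base. The clock $a_{K+1}$ essentially reads the digit in front of $K!$, so we choose that digit to show $t$ and let all higher digits be zero. For $K\ge1$ let $r\in[0,K!)$ be the residue of $z$ mod $K!$, and set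
\[
c=\lfloor t(K+1)/2\rfloor,\qquad n_K=r+cK!.
\]
Since $c\le(K+1)/2\le K$, we have $0\le n_K<(1+c)K!\le(K+1)!$, so $n_K$ is its own residue mod $(K+1)!$. Moreover,
\[
\frac{2n_K}{(K+1)!}=\frac{2(c+r/K!)}{K+1}\quad\text{and}\quad t\quad\text{both lie in}\quad\Bigl[\frac{2c}{K+1},\frac{2(c+1)}{K+1}\Bigr),
\]
so (4) gives $|a_{K+1}(n_K)-t|\le2/(K+1)$. For $k\ge K+2$, (2) gives $a_k(n_K)\le2(K+1)!/k!\le2/(K+2)$. Hence
\[
\Bigl|\sup_{k>K}a_k(n_K)-t\Bigr|\le\frac2{K+1}.
\]
Since $n_K\equiv z\bmod K!$, we also have $n_K\to z$. Lemma~\ref{lem:freeze}(a), applied to the sequence $(n_K)_{K\ge1}$ with $K_i=i$, yields $f^{n_K}x_0\to(z,g_{z,t})$.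
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\emph{Dimension.} The pair $(z,t)$ is not a coordinate system on $X$: the function $g_{z,t}$ does not change with $t$ as long as $t\le\inf_mF(m+z)$, and this infimum can be positive (Remark~\ref{rem:fibers}). A single value such as $g_{z,t}(0)=\max(F(z),t)$ forgets too much. A weighted sum of all values works: put
\[
h(g)=\sum_m\omega_mg(m),\qquad e:X\to\hat{\mathbb Z}\times[0,1],\quad e(z,g)=(z,h(g)).
\]
The map $e$ is continuous. It is also injective. If $t\le t'$ and $h(g_{z,t})=h(g_{z,t'})$, then $g_{z,t}\le g_{z,t'}$ pointwise, and since all $\omega_m>0$ the two functions agree. As $X$ is compact, $e$ is an embedding onto a closed subset of $\hat{\mathbb Z}\times[0,1]$, so $\dim X\le1$. On the other hand, $t\mapsto(0,g_{0,t})$ is continuous and injective on $[0,1]$, because $g_{0,t}(0)=\max(F(0),t)=t$. So $X$ contains an arc and $\dim X=1$.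

\emph{Recurrence.} We have $f^{j!}x_0=(j!,F(\cdot+j!))$. Here $j!\to0$ in $\hat{\mathbb Z}$, and by Lemma~\ref{lem:norm}(i) and (3), $\sup_m|F(m+j!)-F(m)|=F(j!)\le2/(j+1)\to0$. So $f^{j!}x_0\to x_0$ and $x_0\in\omega(x_0)$. The orbit of $x_0$ is dense in $X$ by definition.

\emph{Equicontinuity at $x_0$.} Let $y=(w,g)\in X$. By Lemma~\ref{lem:norm}(ii), $\sup_m|g(m)-F(m)|\le g(0)$. This bound is unaffected by shifting, and $\rho$ is translation invariant. So for every $n\in\mathbb Z$, using $F(0)=0$ and $\omega_0=\frac13$,
\[
d(f^nx_0,f^ny)\le\rho(0,w)+g(0)\le3\bigl(\rho(0,w)+\omega_0|g(0)-F(0)|\bigr)\le3\,d(x_0,y).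
\]
Hence $x_0\in\mathrm{Eq}(f)$.

\emph{A non-dense orbit.} The point $p=(0,\mathbf 1)=(0,g_{0,1})$ belongs to $X$ by Proposition~\ref{prop:closure}. Its orbit lies in the closed set $\hat{\mathbb Z}\times\{\mathbf 1\}$, which does not contain $x_0$ because $F(0)=0$.

Lemma~\ref{lem:criterion} now shows that $f$ is transitive and almost equicontinuous but not equicontinuous. \qed

\section{The dynamics of the example}\label{sec:dyn}

A \emph{minimal set} is a nonempty closed set $S$ with $f(S)=S$ that contains no smaller such set. Let $M=\hat{\mathbb Z}\times\{\mathbf 1\}$.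

\begin{proposition}\label{prop:dyn}
For the system $(X,f)$ of Section~\ref{sec:closure} the following three sets coincide: $\mathrm{Eq}(f)$, the set of points with dense forward orbit, and $\{(z,g)\in X:\inf_mg(m)=0\}$. The forward orbit closure of every point contains $M$, and $M$ is the unique minimal set.
\end{proposition}

\begin{proof}
\emph{If $\inf_mg(m)=0$, then $x=(z,g)\in\mathrm{Eq}(f)$.} Write $g=g_{z,t}$, let $\varepsilon>0$ and pick $m$ with $g(m)<\varepsilon$. If $y=(w,g')$ with $g'=g_{w,t'}$ is close enough to $x$, then $\rho(z,w)<\varepsilon$ and $g'(m)<\varepsilon$. So $F(m+z)$, $F(m+w)$, $t$, $t'$ are all less than $\varepsilon$. By (1),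
\[
F(z-w)\le F(m+z)+F(m+w)<2\varepsilon,\qquad\text{so}\qquad|F(l+z)-F(l+w)|\le2\varepsilon\quad(l\in\mathbb Z).
\]
Since also $|t-t'|<\varepsilon$, it follows that $|g-g'|\le2\varepsilon$ everywhere, and $d(f^nx,f^ny)\le3\varepsilon$ for all $n\in\mathbb Z$.

\emph{Points of $\mathrm{Eq}(f)$ have dense forward orbits} by Lemma~\ref{lem:criterion}(c), whose hypotheses were verified in Section~\ref{sec:proof}.

\emph{If $(z,g)$ has a dense forward orbit, then $\inf_mg(m)=0$.} If $\inf_mg(m)=c>0$, the orbit stays in the closed set $\{(z',g'):g'\ge c\}$, which misses $x_0$.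

\emph{Minimal set.} By Proposition~\ref{prop:closure} with $t=1$, $M\subset X$. The nonnegative integers represent all residues mod $k!$ for every $k$, so every forward orbit of $z\mapsto z+1$ is dense in $\hat{\mathbb Z}$. Hence every point of $M$ has a forward orbit that is dense in $M$, and $M$ is minimal.

Now let $x=(z,g_{z,t})\in X$. For $K\ge1$ the residues of $z+cK!$ mod $(K+1)!$, $0\le c\le K$, are all the residues in one class mod $K!$, so they are spaced $K!$ apart in $[0,(K+1)!)$. Thus for some such $c$ the residue is within $K!/2$ of $(K+1)!/2$. For this $c$, (4) gives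
\begin{equation}\label{eq:high}
a_{K+1}(z+cK!)\ge1-\frac1{K+1}.
\end{equation}
By (1) and (2), the second coordinate of $f^{cK!}x$ at $m$ is at least $a_{K+1}(m+z+cK!)\ge1-\frac1{K+1}-\frac{2|m|}{(K+1)!}$. This tends to $1$ as $K\to\infty$, and $z+cK!\to z$. So $(z,\mathbf 1)$ lies in the forward orbit closure of $x$. This closure is mapped into itself by $f$, so it contains the forward orbit of $(z,\mathbf 1)$ and therefore $M$. In particular, every minimal set contains $M$ and hence equals $M$.
\end{proof}

\begin{remark}\label{rem:fibers}
Let $\pi:X\to\hat{\mathbb Z}$ be the first coordinate. By Proposition~\ref{prop:closure}, the fiber over $z$ is an arc if $\inf_mF(m+z)<1$ and is the single point $(z,\mathbf 1)$ otherwise. Over each integer $n$ it is an arc, since $F(-n+n)=0$. Over a residual set of $z$ it is a single point: $\{F>1-\varepsilon\}=\bigcup_k\{a_k>1-\varepsilon\}$ is open, and dense by \eqref{eq:high}, so $F=1$ on a residual set $R$, and every $z\in\bigcap_m(R-m)$ satisfies $F(m+z)=1$ for all $m\in\mathbb Z$. Thus $X$ is the Cantor set $M$ with arcs attached over a dense but meager set of points.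
\end{remark}

\section{A connected example: the Lelek fan}\label{sec:lelek}

We recall the terms. A \emph{continuum} is a compact connected metric space. It is \emph{hereditarily unicoherent} if any two of its subcontinua have a connected (possibly empty) intersection. A \emph{ramification point} is a common endpoint of three arcs that are otherwise pairwise disjoint. A \emph{fan} is an arcwise connected, hereditarily unicoherent continuum with exactly one ramification point $v$. It is \emph{smooth} if $p_i\to p$ implies that the arcs from $v$ to $p_i$ converge to the arc from $v$ to $p$ in the Hausdorff metric (the arc from $v$ to $v$ being $\{v\}$). An \emph{endpoint} of a fan is a point that is not an interior point of any arc in the fan. The \emph{Lelek fan} is a smooth fan whose endpoints are dense. By theorems of Charatonik \cite{charatonik} and of Bula and Oversteegen \cite{bulaoversteegen}, any two such fans are homeomorphic.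

The idea of the proof is to collapse $M$ to a point $v$. The arcs in the fibers of $X$ then become the legs of a fan, and their free ends include the dense orbit of $x_0$.

\begin{proof}[Proof of Theorem \ref{thm:lelek}]
Let $\bar X=X/M$, with quotient map $q$, point $v=q(M)$, and homeomorphism $\bar f$ induced by $f$ (recall $f(M)=M$).

\emph{The space as a union of segments.} Put $\lambda(z)=1-h(g_{z,0})\in[0,1]$. The function $t\mapsto1-h(g_{z,t})$ is continuous and nonincreasing from $\lambda(z)$ to $0$, so it takes exactly the values in $[0,\lambda(z)]$. Moreover, $1-h(g)=0$ only for $g=\mathbf 1$. Let $\iota:\hat{\mathbb Z}\to[0,1]$ be an embedding. The map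
\[
X\to\mathbb R^2,\qquad(z,g)\mapsto(1-h(g))\,(\iota(z),1)
\]
is continuous. It sends $M$ to the origin and is injective off $M$, with nonzero values there, because the second coordinate determines $h(g)$, the first then determines $z$, and $e$ is injective. So it induces an embedding of $\bar X$ in the plane with image
\[
L=\{r\,(\iota(z),1):z\in\hat{\mathbb Z},\ 0\le r\le\lambda(z)\}.
\]
We identify $\bar X$ with $L$ and $v$ with the origin. For $\lambda(z)>0$, the segment $L_z=\{r(\iota(z),1):0\le r\le\lambda(z)\}$ is called a leg. The set $L$ is the union of the legs, which pairwise meet only in $v$. On $L\setminus\{v\}$ the coordinates $(z,r)$ are continuous. For $n\in\mathbb Z$ we have $\lambda(n)>0$, since $F(\cdot+n)$ vanishes at $-n$. So there are infinitely many legs.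

\emph{$L$ is a one-dimensional continuum.} It is compact, arcwise connected through $v$, and contains arcs. It is the union of $\{v\}$ and the closed subsets $\{r\ge1/j\}$, $j\ge1$, which embed in $\hat{\mathbb Z}\times[0,1]$ by the coordinates $(z,r)$. So $\dim L=1$.

\emph{Hereditary unicoherence.} Let $A\subseteq L$ be a subcontinuum. If $v\notin A$, then $z$ is a continuous function on $A$ with values in a totally disconnected space, so $A$ is a segment (possibly a point) in one leg. If $v\in A$, then $A$ contains with each of its points $p$ the segment from $v$ to $p$. To see this, let $p=r(\iota(z),1)\in A$, and suppose $r'(\iota(z),1)\notin A$ for some $0<r'<r$. Since $A$ is closed, there is a clopen neighborhood $W$ of $z$ with $r'(\iota(w),1)\notin A$ for all $w\in W$. Then the points of $A$ with coordinates in $W\times(r',1]$ are the same as those with coordinates in $W\times[r',1]$. The first description shows that they form an open subset of $A$, the second that they form a closed one. This subset contains $p$ and not $v$, contradicting connectedness.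

Now let $A,B$ be two subcontinua. If both contain $v$, then $A\cap B$ is a union of segments from $v$ (possibly just $\{v\}$). If one of them, say $A$, misses $v$, then $A$ is a segment in a leg $L_z$, and $B\cap L_z$ is empty or a segment, so $A\cap B$ is empty or a segment. In all cases $A\cap B$ is connected.

\emph{Ramification points and endpoints.} The point $v$ is a ramification point, as there are at least three legs. Let $p=r(\iota(z),1)\ne v$. A sufficiently short arc in $L$ through $p$, or starting at $p$, misses $v$ and so lies in the segment $L_z$. Hence $p$ is not a ramification point, and it is an endpoint of $L$ exactly when $r=\lambda(z)$. The point $v$ is interior to the union of two legs, so it is not an endpoint. Therefore $L$ is a fan, and its endpoints are the points $\lambda(z)(\iota(z),1)$ with $\lambda(z)>0$. For $z=n\in\mathbb Z$ this point is $q(n,g_{n,0})=q(f^nx_0)$. Since the orbit of $x_0$ is dense in $X$, the endpoints are dense in $L$.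

\emph{Smoothness.} An arc from $v$ to $p\neq v$ is a subcontinuum containing $v$ and $p$, so it contains the straight segment from $v$ to $p$, and hence equals it. If $p_i\to p$ in the plane, the straight segments from the origin to $p_i$ converge to the one from the origin to $p$ in the Hausdorff metric. So $L$ is smooth, and it is the Lelek fan.

\emph{Dynamics.} We apply Lemma~\ref{lem:criterion} to $\bar f$ and $q(x_0)$. The orbit of $q(x_0)$ is dense, and $\bar f^{\,j!}q(x_0)=q(f^{j!}x_0)\to q(x_0)$. Next, $q(x_0)\in\mathrm{Eq}(\bar f)$. Given $\varepsilon>0$, uniform continuity of $q$ provides $\varepsilon'>0$ such that points of $X$ at distance less than $\varepsilon'$ have images at distance less than $\varepsilon$. Let $\delta$ correspond to $\varepsilon'$ in the definition of equicontinuity of $f$ at $x_0$, and let $U=\{y\in X\setminus M:d(x_0,y)<\delta\}$, which contains $x_0$. Since $q^{-1}(q(U))=U$ is open, $q(U)$ is an open neighborhood of $q(x_0)$. For every $y\in U$ and all $n\ge0$, the points $\bar f^nq(y)=q(f^ny)$ and $\bar f^nq(x_0)=q(f^nx_0)$ are at distance less than $\varepsilon$. Finally, the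 fixed point $v$ has a non-dense forward orbit. So $\bar f$ is transitive and almost equicontinuous but not equicontinuous.

If $S\subseteq\bar X$ is nonempty, closed and satisfies $\bar f(S)=S$, then $q^{-1}(S)$ is nonempty, closed and $f$-invariant, so it contains $M$ by Proposition~\ref{prop:dyn}, and $v\in S$. Hence $\{v\}$ is the unique minimal set.
\end{proof}

\section{All dimensions}\label{sec:alldim}

One supremum leaves one frozen parameter, so $N$ suprema over disjoint sets of clocks should leave $N$ of them. The only new point is that the $N$ parameters can be prescribed independently. For this we set separate digits in factorial base, one for each parameter (finitely many at a time if $N=\infty$), each in a position read by its own group of clocks.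

\begin{proof}[Proof of Theorem \ref{thm:alldim}]
Partition $\{2,3,\dots\}$ into $N$ infinite sets $A_1,A_2,\dots$ (countably many if $N=\infty$) and put $F_i=F_{A_i}=\sup_{k\in A_i}a_k$. Let $f$ act on $\hat{\mathbb Z}\times\prod_i[0,1]^{\mathbb Z}$ by $+1$ on the first factor and by the shift on all others. Let $x_0=(0,(F_i|_{\mathbb Z})_i)$ and let $X_N$ be the closure of $\{f^nx_0:n\in\mathbb Z\}$. We use the compatible metric
\[
D\bigl((z,(g^i)_i),(w,(g'^i)_i)\bigr)=\rho(z,w)+\sum_i2^{-i}\sum_m\omega_m|g^i(m)-g'^i(m)|.
\]
Put $g^i_{z,t}(m)=\max(F_i(m+z),t)$. We claim that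
\begin{equation}\label{eq:XN}
X_N=\bigl\{(z,(g^i_{z,t_i})_i):z\in\hat{\mathbb Z},\ (t_i)_i\in[0,1]^N\bigr\}.
\end{equation}
The inclusion $\subseteq$ is Lemma~\ref{lem:freeze}(b) applied to each $A_i$.

For $\supseteq$, fix $z$, $(t_i)$ and $L\ge1$, and let $N'=\min(N,L)$. Since each $A_i$ is infinite, we can choose $L\le K_1<\dots<K_{N'}$ with $K_i+1\in A_i$. Let $r\in[0,K_1!)$ be the residue of $z$ mod $K_1!$, let $c_i=\lfloor t_i(K_i+1)/2\rfloor\le K_i$, and set
\[
s_0=r,\qquad s_i=s_{i-1}+c_iK_i!\quad(1\le i\le N'),\qquad n=s_{N'}.
\]
By induction $0\le s_{i-1}<K_i!$: this holds for $i=1$, and it implies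
\[
s_i<(1+c_i)K_i!\le(K_i+1)!,
\]
where $(K_i+1)!\le K_{i+1}!$ if $i<N'$. Put $K_{N'+1}=\infty$. We have $n\equiv z\bmod K_1!$. For $k>K_1$ the clocks read as follows.
\begin{itemize}
\item Let $k=K_i+1$. The terms $c_lK_l!$ with $l>i$ are divisible by $(K_i+1)!$, so $s_i$ is the residue of $n$ mod $k!$. As in Proposition~\ref{prop:closure}, $2s_i/k!=2(c_i+s_{i-1}/K_i!)/(K_i+1)$ and $t_i$ both lie in $[2c_i/(K_i+1),2(c_i+1)/(K_i+1))$. By (4), $|a_k(n)-t_i|\le2/(K_i+1)\le2/L$.
\item Let $K_i+1<k\le K_{i+1}$ for some $i\in\{1,\dots,N'\}$ (if $i=N'$, this means $k>K_{N'}+1$). The terms $c_lK_l!$ with $l>i$ are divisible by $k!$, so $n\equiv s_i\bmod k!$ and $a_k(n)=a_k(s_i)\le2(K_i+1)!/k!\le2/k\le2/L$.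
\end{itemize}
Every $k>K_1$ is of exactly one of these two types. Since the $A_i$ are disjoint, among the indices $K_l+1$ only $K_i+1$ belongs to $A_i$. Hence
\[
\Bigl|\sup_{k\in A_i,\,k>K_1}a_k(n)-t_i\Bigr|\le\frac2L\qquad(1\le i\le N').
\]
Now let $L\to\infty$; the numbers $n$ and $K_1$ depend on $L$. Then $K_1\ge L\to\infty$, $n\to z$ in $\hat{\mathbb Z}$, and every fixed index $i$ satisfies $i\le N'$ eventually. Lemma~\ref{lem:freeze}(a), with $A=A_i$ and with $n$ and $K_1$ in the roles of $n_i$ and $K_i$, gives $F_i(m+n)\to g^i_{z,t_i}(m)$ for all $i$ and $m$, which proves \eqref{eq:XN}.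

\emph{Dimension.} Let $N<\infty$. The map $(z,(g^i)_i)\mapsto(z,(h(g^i))_i)$ embeds $X_N$ in $\hat{\mathbb Z}\times[0,1]^N$. It is injective because, for fixed $z$ and $i$, the functions $g^i_{z,t}$ are pointwise nondecreasing in $t$, so that $h$ separates them, as in Section~\ref{sec:proof}. Hence $\dim X_N\le N$. For every $N$, the map $(t_i)_i\mapsto(0,(g^i_{0,t_i})_i)$ embeds $[0,1]^N$ in $X_N$, since $g^i_{0,t_i}(0)=t_i$. So $\dim X_N=N$ for $N$ finite. For $N=\infty$, $X_N$ contains cubes of all finite dimensions and $\dim X_N=\infty$.

\emph{Dynamics.} We verify the hypotheses of Lemma~\ref{lem:criterion}. By (1) and (3), $\sup_m|F_i(m+j!)-F_i(m)|\le2/(j+1)$ for all $i$, so $f^{j!}x_0\to x_0$. If $y=(w,(g^i)_i)\in X_N$, then Lemma~\ref{lem:norm}(ii), applied to each norm $F_i$, gives $\sup_m|g^i(m)-F_i(m)|\le g^i(0)$. Hence for all $n\in\mathbb Z$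
\[
D(f^nx_0,f^ny)\le\rho(0,w)+\sum_i2^{-i}g^i(0)\le3\Bigl(\rho(0,w)+\sum_i2^{-i}\omega_0|g^i(0)-F_i(0)|\Bigr)\le3D(x_0,y),
\]
and $x_0\in\mathrm{Eq}(f)$. Finally, $(0,(\mathbf 1)_i)\in X_N$ by \eqref{eq:XN} with $z=0$ and all $t_i=1$. Its orbit lies in the closed set $\hat{\mathbb Z}\times\{(\mathbf 1)_i\}$, which misses $x_0$ because $F_i(0)=0$, so it is not dense. Hence $f$ is transitive and almost equicontinuous but not equicontinuous.

By Proposition~\ref{prop:zero}, dimension $0$ does not occur, so the set of dimensions is exactly $\{1,2,\dots,\infty\}$.
\end{proof}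

\begin{thebibliography}{9}

\bibitem{bulaoversteegen}
W. D. Bula and L. G. Oversteegen, \emph{A characterization of smooth Cantor bouquets}, Proc. AMS \textbf{108} (1990).

\bibitem{charatonik}
W. J. Charatonik, \emph{The Lelek fan is unique}, Houston J. Math. \textbf{15} (1989).

\bibitem{survey}
\emph{Topological Dynamics: A Survey},
\texttt{https://math.sci.ccny.cuny.edu/docs?name=Top\%20Dynamics\%20Survey.pdf}.

\end{thebibliography}

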